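# How fast the singular curve of a limit of embedded minimal disks can turn

Throughout, $B$ is the closed unit ball of $\mathbb R^3$ centered at the origin, $\mathrm{Int}(B)$ is its interior, $B(p,r)$ is the ball of radius $r$ about $p$, and $\mathbb R^3=\mathbb C\times\mathbb R$, so that a point is written $(w,x_3)$ with $w=x_1+ix_2$. The letter $K$ denotes Gaussian curvature and $A$ the second fundamental form; on a minimal surface $|K|=\frac12|A|^2$.

## 1. Flat leaves: the singular curve turns with speed at most 1

### 1.1 Laminations, convergence, singular sets, and the helicoid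

**Definition (minimal lamination).** A minimal lamination $\mathcal L$ of $\mathrm{Int}(B)$ is a relatively closed subset that is a disjoint union of connected minimal surfaces, the *leaves*, with the following local structure. Every $p\in\mathcal L$ has an $r>0$ such that, in Euclidean coordinates $(x,x_3)$ centered at $p$ with $T_p\mathcal L=\{x_3=0\}$, there is a family of pairwise disjoint minimal graphs over $\{|x|<r\}$ with gradient at most $\frac1{10}$, the *plaques*, each contained in a leaf, whose union contains $\mathcal L\cap\{|x|<r,\ |x_3|<r/2\}$. The topology of a leaf is the one in which plaques are open pieces of it.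

For example, if $T\subset(-1,1)$ is relatively closed, the flat disks $\{x_3=a\}\cap\mathrm{Int}(B)$ with $a\in T$ form a minimal lamination: near a point at height $a$ the plaques are small horizontal disks at the nearby heights in $T$.

**Definition (convergence and singular set).** Let $D_n\subset B$ be embedded minimal surfaces. The singular set $S(\mathcal L)$ consists of the points $p\in\mathrm{Int}(B)$ such that $\sup_{D_n\cap B(p,r)}|K_{D_n}|$ is unbounded in $n$ for every $r>0$. We say that $D_n\to\mathcal L$ if the $D_n$ converge as locally disjoint graphs over plaques, smoothly on compact subsets of $\mathrm{Int}(B)\setminus S(\mathcal L)$.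

**Example (helicoids).** For $\lambda>0$ let
$$H_\lambda(t,s)=\Big(\tfrac i\lambda\sinh(\lambda s)e^{-i\lambda t},\ t\Big).$$
Here $\partial_tH_\lambda=(\sinh(\lambda s)e^{-i\lambda t},1)$ and $\partial_sH_\lambda=(i\cosh(\lambda s)e^{-i\lambda t},0)$ are orthogonal, both of length $\cosh\lambda s$, and $\partial_t^2H_\lambda+\partial_s^2H_\lambda=0$. So $H_\lambda$ is conformal and harmonic, that is, minimal. It is injective: the height gives $t$, and then the first component gives $s$. The part in $B$ is the image of the closed disk $\{|t|\le 1,\ \sinh(\lambda|s|)\le\lambda\sqrt{1-t^2}\}$, with boundary in $\partial B$. With $|W|=\frac1\lambda\sinh(\lambda|s|)$ the distance to the axis,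
$$K=-\frac{1}{\cosh^2\lambda s}\,\partial_s^2\log\cosh\lambda s=-\frac{\lambda^2}{\cosh^4\lambda s}=-\frac{\lambda^2}{(1+\lambda^2|W|^2)^2}.$$
Let $\lambda\to\infty$. On the axis $|K|=\lambda^2\to\infty$; away from it $K\to0$. Over a small disk in the $W$-plane that avoids $0$, the surface consists of graphs of $-\frac1\lambda\arg W+\mathrm{const}$ with vertical spacing $\pi/\lambda$. So the limit lamination consists of all horizontal disks, and the singular set is the part of the axis in $\mathrm{Int}(B)$: a straight segment, orthogonal to the leaves. Keep in mind the spacing $\pi/\lambda$; it decides a delicate point in Section 5.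

### 1.2 The conjecture and its flat case

The following is Conjecture 1.1 of "The limit lamination metric for a Colding–Minicozzi minimal lamination" (https://www.math.umass.edu/~bill/papers/meeks.pdf).

**Conjecture 1.1.** Suppose $\{D_n\mid n\in\mathbb N\}$ is a sequence of embedded minimal disks in $B$ with $\partial D_n\subset\partial B$, which converge to a minimal lamination $\mathcal L$ of the interior of $B$. Suppose that $S(t)$ is a component of $S(\mathcal L)$ parametrized by arc length and such that $S(0)$ is the origin. Then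
$$\limsup_{t\to0}\frac{\|S'(t)-S'(0)\|}{|t|}\le1 .$$

We write $\Lambda$ for this limsup. If $S$ is $C^2$, it is the curvature of $S$ at the origin. The known regularity result (Colding–Minicozzi theory and its regularity refinement) says that singular sets of this kind consist of $C^{1,1}$ curves orthogonal to the leaves. We use only the following part of it, and only in this subsection and in Section 8: *$S$ is a $C^1$ curve of points of $\mathcal L$, orthogonal to the leaves.*

Let us prove the bound when all leaves met by $S$ near the origin are flat, that is, each is contained in a plane.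

**Lemma 1.** If a leaf $L$ of a minimal lamination of $\mathrm{Int}(B)$ lies in a plane $\Pi$, then $L=\Pi\cap\mathrm{Int}(B)$.

*Proof.* We show that $L$ is open and closed in the connected set $\Pi\cap\mathrm{Int}(B)$. Open: the plaque through $y\in L$, in the cylinder at $y$, is a graph over $\{|x|<r\}$ contained in $L\subset\Pi$ and tangent to $\{x_3=0\}$ at $y$, so it is the flat disk of radius $r$ about $y$ in $\Pi$. Closed: let $y_j\in L$ and $y_j\to y\in\Pi\cap\mathrm{Int}(B)$. Then $y\in\mathcal L$. For large $j$ the point $y_j$ is in the cylinder at $y$, and its plaque is a graph over all of $\{|x|<r\}$ contained in $L\subset\Pi$. In particular $\Pi$ is a graph in these coordinates. Over $x=0$ the plaque passes through the only point of $\Pi$ on that vertical line, which is $y$. So $y\in L$. $\square$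

**Proposition 2.** In the situation of Conjecture 1.1, if the leaves through $S(t)$ are flat for all small $|t|$, then $\Lambda\le1$.

*Proof.* Choose coordinates with $S'(0)=e_3$ and let $L_t$ be the leaf through $S(t)$. By Lemma 1 and orthogonality, $L_0=\{x_3=0\}\cap\mathrm{Int}(B)$, and $L_t=\Pi_t\cap\mathrm{Int}(B)$, where $\Pi_t$ is the plane through $S(t)$ with normal $S'(t)$. Since $S'(t)\to e_3$, for small $|t|$ the plane $\Pi_t$ is the graph of an affine function $v_t(x)=v_t(0)+b_t\cdot x$ with $b_t\to0$. As $S$ is $C^1$, $S(t)=(x_t,t+o(t))$ with $x_t=o(t)$. Hence $v_t(0)=v_t(x_t)-b_t\cdot x_t=t+o(t)$.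

For small $t\ne0$ the point $S(t)$ has height $t+o(t)\neq0$, so it is not in $L_0$, and therefore $L_t$ and $L_0$ are disjoint. If $v_t(x)=0$ for some $|x|<1$, then $(x,0)$ would lie in both. So $v_t(0)+b_t\cdot x$ has no zero in the open unit disk, which means $|b_t|\le|v_t(0)|$. Finally $S'(t)=(-b_t,1)/\sqrt{1+|b_t|^2}$, so
$$\|S'(t)-S'(0)\|=(1+o(1))|b_t|\le(1+o(1))\,|t+o(t)|,$$
and $\Lambda\le1$. $\square$

What changes in general? Disjointness and orthogonality are still available. What is lost is that $v_t$ is affine.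

## 2. Positive harmonic functions replace positive affine ones

### 2.1 Where the flat argument stops

Suppose that only $L_0$ is flat. Nearby leaves are graphs of functions $v_t$ that vanish nowhere and satisfy the minimal surface equation. When $v_t\to0$ we may divide by $v_t(0)$; the nonlinear terms disappear in the limit, and limits of $v_t/v_t(0)$ are *positive harmonic* functions $U$ on the unit disk, with $\Lambda=|\nabla U(0)|/U(0)$ (Section 8 proves this in general). In Proposition 2 the function $U$ was positive and affine, whence $|\nabla U(0)|\le U(0)$. For harmonic functions positivity gives less.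

**Lemma 3.** If $U$ is positive and harmonic on the open unit disk, then $|\nabla U(0)|\le2U(0)$.

*Proof.* For $0<r<1$ and a unit vector $e$ at angle $\theta_e$, expanding $U$ in a Fourier series on $|x|=r$ gives
$$\partial_eU(0)=\frac1{2\pi}\int_0^{2\pi}\frac2r\,U(re^{i\theta})\cos(\theta-\theta_e)\,d\theta\le\frac2r\cdot\frac1{2\pi}\int_0^{2\pi}U(re^{i\theta})\,d\theta=\frac2rU(0).$$
Let $r\to1$. $\square$

Values above $1$ already occur for quadratic polynomials. Let $f(w)=1+\kappa w+\frac12w^2$. On $|w|=1$, with $a=\cos\theta$,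
$$\mathrm{Re}f=1+\kappa a+\tfrac12(2a^2-1)=\big(a+\tfrac\kappa2\big)^2+\tfrac12-\tfrac{\kappa^2}4,$$
which is positive if $\kappa<\sqrt2$. So $\mathrm{Re}f$ is a positive harmonic function with $f(0)=1$ and $|\nabla\mathrm{Re}f(0)|=\kappa$, for instance with $\kappa=\frac54$. For general $\kappa\in[0,2)$ put $r=\kappa/2<1$. The function
$$\frac{1+rw}{1-rw}=1+2rw+\cdots$$
has real part at least $\frac{1-r}{1+r}>0$ on $|w|\le1$, and its Taylor polynomials converge to it uniformly there. So some Taylor polynomial of degree at least $1$ has the properties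
$$f\ \text{a real polynomial},\qquad f(0)=1,\qquad f'(0)=\kappa,\qquad \mathrm{Re}f>0\ \text{ on }|w|\le1.\tag{1}$$

So the attempt to prove the bound $1$ stops exactly where "affine" is replaced by "harmonic". To turn this into a counterexample, one must realize $\mathrm{Re}f$ as the first-order separation of actual minimal leaves, and then find embedded minimal disks that converge to these leaves with the right singular curve.

### 2.2 Statements

**Theorem A.** For every $\kappa\in[0,2)$ there are smooth compact embedded minimal disks $D_n\subset B$ with $D_n\cap\partial B=\partial D_n$, converging to a minimal lamination $\mathcal L$ of $\mathrm{Int}(B)$, such that $S(\mathcal L)$ is a connected real-analytic arc $c$, parametrized by arc length, with $c(0)=0$ and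
$$\lim_{t\to0}\frac{\|c'(t)-c'(0)\|}{|t|}=\|c''(0)\|=\kappa .$$
The leaf through $0$ is a flat unit disk. Taking $\kappa\in(1,2)$ disproves Conjecture 1.1.

**Theorem B.** Let $D_n,\mathcal L,S(t)$ be as in Conjecture 1.1, let $L_0$ be the leaf through $0$, and let $\Lambda=\limsup_{t\to0}\|S'(t)-S'(0)\|/|t|$.

1. There is a positive solution $U$ of $\Delta U+|A|^2U=0$ on the universal cover of $L_0$ with $\Lambda=|\nabla U|(\hat0)/U(\hat0)$, where $\hat0$ is a lift of $0$.
2. $\Lambda\le C$ for a universal constant $C<\infty$.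
3. If $L_0$ is flat, then $\Lambda\le2$, and $2$ is the best constant in this class.
4. If the leaves through $S(t)$ are flat for all small $|t|$, then $\Lambda\le1$, and $1$ is the best constant in this class.

The sharp constant for non-flat $L_0$ is not determined here. Sections 3–7 prove Theorem A and do not use the quoted regularity result; Section 8 proves Theorem B.

## 3. A minimal foliation whose leaves separate like $\mathrm{Re}f$

### 3.1 Definition of the leaves

Recall the Weierstrass representation: if $\varphi$ is a holomorphic map from a simply connected planar domain to $\mathbb C^3\setminus\{0\}$ with $\varphi\cdot\varphi=0$ (bilinear product), then $X=\mathrm{Re}\int\varphi\,dz$ is a conformal harmonic immersion, hence a minimal immersion. With $z=t+is$ one has $X_t=\mathrm{Re}\,\varphi$ and $X_s=-\mathrm{Im}\,\varphi$, and $\varphi\cdot\varphi=0$ says that these are orthogonal and of equal length. Null vectors can be produced from two numbers $a,b$: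
$$(a^2-b^2)^2+\big(-i(a^2+b^2)\big)^2+(2ab)^2=0 .\tag{2}$$

Fix $\kappa\in[0,2)$ and any $f$ as in (1). By continuity we can fix $R_1\in(1,2]$ and $m_0\in(0,\frac12]$ with $\mathrm{Re}f\ge2m_0$ on $|w|\le R_1$. For small $\delta>0$ let
$$\eta(t)=\delta\tanh(t/\delta),\qquad\beta=\kappa\eta,\qquad q(w,t)=\tfrac12\eta(t)\,(f'(w)-\kappa).$$
Then $q(0,t)=0$, $\eta'\in(0,1]$, $\eta(0)=0$, $\eta'(0)=1$, $|\eta|\le\delta$. Let
$$R_\beta(x_1,x_2,x_3)=(\cos\beta\,x_1-\sin\beta\,x_3,\ x_2,\ \sin\beta\,x_1+\cos\beta\,x_3),\qquad c(t)=\int_0^tR_{\beta(\tau)}e_3\,d\tau,$$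
$$N(w,t)=\int_0^w\big(1-q^2,\,-i(1+q^2),\,2q\big)dw',\qquad F(w,t)=c(t)+R_{\beta(t)}\mathrm{Re}\,N(w,t).$$

The reason for these choices is as follows. To first order in $q$, the surface $\mathrm{Re}\,N$ is the graph of $\mathrm{Re}\int2q\,dw=\eta\,\mathrm{Re}(f-1-\kappa w)$. The missing linear part $\eta\kappa\,\mathrm{Re}\,w$ is supplied by the rotation $R_\beta$. So the leaf has height about $t+\eta(t)\mathrm{Re}(f-1)$, whose $t$-derivative at $t=0$ is $\mathrm{Re}f$. Putting the linear part into a rotation keeps $q(0,t)=0$, which makes $c$ orthogonal to the leaves. The function $\tanh$ keeps all slopes small for all $t$ while $\eta'(0)=1$, and it is analytic, which is needed when $t$ becomes complex.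

**Step 1. The leaves are minimal and orthogonal to $c$, and $c$ has curvature $\kappa$ at $0$.** Since $R_\beta e_3=(-\sin\beta,0,\cos\beta)$, the curve $c$ has unit speed, $c(0)=0$ and $\|c''(0)\|=|\beta'(0)|=\kappa$. For fixed $t$, (2) with $a=1$, $b=q$ shows that $N_w$ is null, and
$$|N_w|^2=|1-q^2|^2+|1+q^2|^2+4|q|^2=2(1+|q|^2)^2>0 .$$
So $w\mapsto F(w,t)$ is a conformal harmonic immersion; its image $L_t$ is minimal. At $w=0$ it passes through $c(t)$ with $N_w=(1,-i,0)$, so its tangent plane there is $R_{\beta(t)}(\mathbb C\times0)$, with normal $R_{\beta(t)}e_3=c'(t)$. Since $\eta(0)=0$, $F(w,0)=(w,0)$: the leaf $L_0$ is flat.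

### 3.2 The leaves foliate the ball

Let $\mathcal C=\{|w|\le R_1\}\times[-2,2]$.

**Lemma 4.** For $\delta$ small:

1. $F$ is a diffeomorphism of $\mathcal C$ onto its image, with $|F(a)-F(b)|\ge m|a-b|$ for some $m>0$;
2. $F(\partial\mathcal C)\cap B=\emptyset$ and $F(\mathrm{int}\,\mathcal C)\supset B$;
3. $w\mapsto|F(w,t)|^2$ is strictly convex for each $t$;
4. $|c(t)|$ is strictly increasing in $|t|$ for $|t|\le2$.

*Proof.* In this proof constants $C$ do not depend on $\delta\le1$.

**Step 2. Approximation of $F$ by an explicit graph map.** Put $w=x+iy$, $p=\frac12(f-1-\kappa w)$, $Q_1=\int_0^w(p')^2$. Then $q=\eta p'$, $p(0)=0$, and $F(w,t)=c(t)+\mathfrak F(w,\eta(t))$ with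
$$\mathfrak F(w,\eta)=R_{\kappa\eta}\big(x-\eta^2\mathrm{Re}\,Q_1,\ y+\eta^2\mathrm{Im}\,Q_1,\ 2\eta\,\mathrm{Re}\,p\big).$$
Expand in $\eta$. The first component is $x+O(\eta^2)$, because $\sin(\kappa\eta)\cdot2\eta\,\mathrm{Re}\,p=O(\eta^2)$; the second is $y+O(\eta^2)$; the third is $\kappa\eta x+2\eta\mathrm{Re}\,p+O(\eta^2)=\eta\,\mathrm{Re}(f-1)+O(\eta^2)$. So
$$\mathfrak F(w,\eta)=\big(w,\eta\,\mathrm{Re}(f(w)-1)\big)+\eta^2\mathfrak E(w,\eta)$$
with $\mathfrak E$ smooth. Put $F_0(w,t)=(w,\,t+\eta(t)\mathrm{Re}(f(w)-1))$. Then $F-F_0=(c(t)-te_3)+\eta^2\mathfrak E(w,\eta(t))$. Since $c'-e_3=O(|\beta|)=O(\delta)$, $|\eta|\le\delta$ and $|\eta'|\le1$, this difference is $O(\delta)$ in $C^1(\mathcal C)$.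

**Step 3. Proof of 1: this is where $\mathrm{Re}f>0$ is used.** Let $a=(w,t)$, $b=(w',t')$. The third component of $F_0(a)-F_0(b)$ is
$$(t-t')\big[1+\theta\,\mathrm{Re}(f(w)-1)\big]+\eta(t')\,\mathrm{Re}(f(w)-f(w')),\qquad\theta=\tfrac{\eta(t)-\eta(t')}{t-t'}\in[0,1]$$
(if $t=t'$ the first term is absent). The bracket is $(1-\theta)+\theta\,\mathrm{Re}f(w)\ge2m_0$, since $2m_0\le1$; the last term is at most $C\delta|w-w'|$ in modulus. If $|t-t'|\le|w-w'|$, then $|F_0(a)-F_0(b)|\ge|w-w'|\ge|a-b|/\sqrt2$. Otherwise $|F_0(a)-F_0(b)|\ge(2m_0-C\delta)|t-t'|\ge m_0|a-b|/\sqrt2$ for $\delta$ small. As $F-F_0$ has Lipschitz constant at most $C\delta$ on the convex set $\mathcal C$, the inequality in 1 follows for $\delta$ small with $m=m_0/(2\sqrt2)$. It implies that $F$ and every $dF$ are injective.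

**Step 4. Proof of 2 by degree.** We have $|F-\mathrm{id}|\le C\delta$ on $\mathcal C$, and points of $\partial\mathcal C$ have norm at least $\min(R_1,2)=R_1>1$. For $\delta$ small and $\tau\in[0,1]$, $(1-\tau)\mathrm{id}+\tau F$ has norm at least $R_1-C\delta>1$ on $\partial\mathcal C$. With $\tau=1$ this is the first claim. For $y\in B$ the degree $\deg(F,\mathrm{int}\,\mathcal C,y)$ is therefore defined and equals $\deg(\mathrm{id},\mathrm{int}\,\mathcal C,y)=1$, so $y\in F(\mathrm{int}\,\mathcal C)$.

**Step 5. Proof of 3 and 4.** In $w$, $F(\cdot,t)$ is $(w,0)$ plus a bounded constant plus $O(\delta)$ in $C^2$. So the Hessian $2\,\partial_iF\cdot\partial_jF+2F\cdot\partial_{ij}F$ of $|F|^2$ is $2I+O(\delta)>0$. And $\frac d{dt}|c|^2=2c\cdot c'=2\int_0^t\cos(\beta(t)-\beta(\tau))\,d\tau$ has the sign of $t$, since $|\beta|\le\kappa\delta$ is small. $\square$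

Fix such a $\delta$; from now on constants $C$ may depend on $f,R_1,\delta$. For $|t|\le2$ put
$$\Omega_t^0=\{w:|w|\le R_1,\ F(w,t)\in\mathrm{Int}(B)\}.$$
By 3 it is a sublevel set of a convex function, hence convex. By 2 its closure misses $|w|=R_1$, so $\Omega^0_t$ is an open convex (possibly empty) set with closure in $\{|w|<R_1\}$. By 1 and 2 the disks $L_t\cap\mathrm{Int}(B)=F(\Omega_t^0\times\{t\})$ foliate $\mathrm{Int}(B)$.

For $f=1+\kappa w$ with $\kappa<1$ we get $q\equiv0$ and $F(w,t)=c(t)+R_{\beta(t)}(w,0)$: all leaves are flat. This is the case of Proposition 2, and $\kappa<1$ is exactly $\mathrm{Re}f>0$.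

## 4. Adding the spinors of two leaves

### 4.1 Definition of the surfaces

We want minimal surfaces that spiral around $c$ as the helicoid spirals around its axis, with sheets close to the leaves $L_t$. Write the data of the helicoid as a pair $(a,b)$ in (2): with $z=t+is$,
$$H_\lambda=\mathrm{Re}\int\tfrac12(a^2-b^2,-i(a^2+b^2),2ab)\,dz,\qquad a=e^{-i\lambda z/2},\ b=e^{i\lambda z/2},$$
up to a constant, since the integrand is $(-i\sin\lambda z,-i\cos\lambda z,1)$. Put
$$w_+=\tfrac i{2\lambda}e^{-i\lambda z},\quad w_-=\tfrac i{2\lambda}e^{i\lambda z},\quad dw_+=\tfrac12e^{-i\lambda z}dz,\quad dw_-=-\tfrac12e^{i\lambda z}dz .$$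
A leaf traversed with parameter $w=w_+$ has data $N_w\,dw_+$, which in the form $\frac12(a^2-b^2,\ldots)dz$ is the pair $e^{-i\lambda z/2}(1,q_+)$. The same leaf with parameter $w=\overline{w_-}$ has, after complex conjugation, the pair $e^{i\lambda z/2}(-q_-,1)$: it gives $(1-q_-^2,\,i(1+q_-^2),\,2q_-)dw_-$. When $q=0$ the sum of the two pairs is the helicoid's pair $(a,b)$. The idea is to *add the pairs* for general $q$. Since every pair gives a null vector, the sum is again minimal, with no equation to solve. For $s>0$ the first pair dominates, for $s<0$ the second.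

The functions $\eta,\beta,q,R_\beta,N,c$, with $c(z)=\int_0^zR_\beta e_3$, are holomorphic in $z$ near $\{|t|\le2,|s|\le\delta\}$, since the poles of $\tanh(z/\delta)$ have $|s|\ge\pi\delta/2$. They are entire in $w$ where $w$ occurs, and $\eta,\beta,q,R_\beta,c$ are real for real arguments. For complex $\beta$ the matrix $R_\beta$ still satisfies $R_\beta^TR_\beta=I$. For a large parameter $\lambda$ put $q_\pm=q(w_\pm,z)$ and
$$\sigma_1=e^{-i\lambda z/2}-q_-e^{i\lambda z/2},\qquad\sigma_2=e^{i\lambda z/2}+q_+e^{-i\lambda z/2},$$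
$$\mathcal X'(z)=\tfrac12R_{\beta(z)}\big(\sigma_1^2-\sigma_2^2,\,-i(\sigma_1^2+\sigma_2^2),\,2\sigma_1\sigma_2\big),\qquad X=\mathrm{Re}\,\mathcal X,$$
on the rectangle $\Omega_\lambda=\{|t|\le2,\ |\sinh\lambda s|\le\lambda R_1\}$. On $\Omega_\lambda$ we have
$$|s|\le C\tfrac{\log\lambda}\lambda,\quad|w_\pm|=\tfrac{e^{\pm\lambda s}}{2\lambda}\le C,\quad|w_+|+|w_-|=\tfrac{\cosh\lambda s}\lambda,\quad|w_+w_-|=\tfrac1{4\lambda^2}.\tag{3}$$

**Step 6. $X$ is a minimal immersion for $\lambda$ large.** By (2) and $R_\beta^TR_\beta=I$, $\mathcal X'\cdot\mathcal X'=0$. If $\mathcal X'=0$ somewhere, then $\sigma_1=\sigma_2=0$ there, that is, $e^{-i\lambda z/2}=q_-e^{i\lambda z/2}$ and $e^{i\lambda z/2}=-q_+e^{-i\lambda z/2}$. Multiplying, $1=-q_+q_-$. But $q(0,z)=0$ gives $|q_+q_-|\le C|w_+w_-|\le C\lambda^{-2}$, which is impossible for large $\lambda$.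

### 4.2 Integrating $\mathcal X'$ up to $O(\lambda^{-2})$

For $h(w,z)$ put $h^*(w,z)=\overline{h(\bar w,\bar z)}$. Let $\mathcal N(w,z)=R_{\beta(z)}N(w,z)$. Since $q^*=q$, we have $\mathcal N^*(w,z)=R_{\beta(z)}\int_0^w(1-q^2,\,i(1+q^2),\,2q)\,dw'$.

**Step 7. Separate the main terms of $\mathcal X'$.** Multiplying out,
$$\sigma_1^2=e^{-i\lambda z}-2q_-+q_-^2e^{i\lambda z},\quad\sigma_2^2=e^{i\lambda z}+2q_++q_+^2e^{-i\lambda z},\quad\sigma_1\sigma_2=1+q_+e^{-i\lambda z}-q_-e^{i\lambda z}-q_+q_-.$$
Put $v=(-1,-i,0)$. With $e^{-i\lambda z}dz=2dw_+$ and $e^{i\lambda z}dz=-2dw_-$, the three components are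
$$\tfrac12(\sigma_1^2-\sigma_2^2)dz=(1-q_+^2)dw_++(1-q_-^2)dw_--(q_++q_-)dz,$$
$$-\tfrac i2(\sigma_1^2+\sigma_2^2)dz=-i(1+q_+^2)dw_++i(1+q_-^2)dw_-+(-iq_++iq_-)dz,$$
$$\sigma_1\sigma_2\,dz=2q_+dw_++2q_-dw_-+(1-q_+q_-)dz .$$
Hence
$$\mathcal X'dz=R_\beta\Big\{(1-q_+^2,-i(1+q_+^2),2q_+)dw_++(1-q_-^2,i(1+q_-^2),2q_-)dw_-+\big[e_3+q_+v+q_-\bar v-q_+q_-e_3\big]dz\Big\}.$$
The first two terms are $\mathcal N_w(w_+,z)dw_+$ and $\mathcal N^*_w(w_-,z)dw_-$, and $R_\beta e_3=c'(z)$. Therefore
$$\mathcal X'=\tfrac d{dz}\big[c(z)+\mathcal N(w_+,z)+\mathcal N^*(w_-,z)\big]+k(w_+,z)+k^*(w_-,z)-q_+q_-R_\beta e_3,\qquad k=qR_\beta v-\mathcal N_z,$$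
and $k(0,z)=0$ because $q(0,z)=0$ and $\mathcal N(0,z)=0$.

**Step 8. Integrate the terms with $k$.** They are not small, but they oscillate. Let $P(w,z)=\int_0^wk(w',z)\frac{dw'}{w'}$, which is entire in $w$. As $w_\pm'=\mp i\lambda w_\pm$ and $P_w=k/w$,
$$\tfrac d{dz}\big[\tfrac i\lambda P(w_+,z)\big]=k(w_+,z)+\tfrac i\lambda P_z(w_+,z),\qquad\tfrac d{dz}\big[-\tfrac i\lambda P^*(w_-,z)\big]=k^*(w_-,z)-\tfrac i\lambda P_z^*(w_-,z).$$
So, choosing the constant of integration in $\mathcal X$,
$$\mathcal X(z)=c(z)+\mathcal N(w_+,z)+\mathcal N^*(w_-,z)+\tfrac i\lambda\big[P(w_+,z)-P^*(w_-,z)\big]+E(z),\qquad E(0)=0,\tag{4}$$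
where $E'=-\frac i\lambda P_z(w_+,z)+\frac i\lambda P_z^*(w_-,z)-q_+q_-R_\beta e_3$. Since $P_z(0,z)=0$, (3) gives
$$|E'|\le\tfrac C\lambda(|w_+|+|w_-|)+C|w_+w_-|\le C\,\tfrac{\cosh\lambda s}{\lambda^2}.$$
Integrating along $s=0$ and then vertically, $|E|\le C\lambda^{-2}+C\sinh(\lambda|s|)\lambda^{-3}\le C\lambda^{-2}$.

## 5. Embeddedness

### 5.1 Why closeness to $F\circ H$ is not enough

Let
$$H(z)=(W_0,t),\qquad W_0=w_++\overline{w_-}=\tfrac i\lambda\sinh(\lambda s)e^{-i\lambda t}.\tag{5}$$
This is the helicoid of Section 1. It is injective, and $H(\Omega_\lambda)\subset\mathcal C$ because $|W_0|=\frac1\lambda\sinh\lambda|s|\le R_1$. The map $F\circ H$ is an embedding: the foliation with a helicoid wound into it. The natural plan is to show that $X$ is so close to $F\circ H$ that it is embedded too. The sheets of $F\circ H$ have spacing of order $1/\lambda$, so one needs $X-F\circ H=o(1/\lambda)$, with matching derivative bounds. But this difference has size $\log\lambda/\lambda$. Indeed, on a sheet at height $t$ the complex parameter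 is $z=t+is$ with $s$ up to order $\log\lambda/\lambda$, and (4) contains $\mathcal N(w_+,z)$ where $F$ has $\mathcal N(w,t)$. We check at the end of 5.2 that the logarithm is really there.

The way out is to compare with a map that already contains the imaginary shift. The helicoid determines $s\ge0$ from $|W|$, so the shift is a function on $\mathcal C$. For $(W,t)\in\mathcal C$ put $s(W)=\frac1\lambda\mathrm{arcsinh}(\lambda|W|)\ge0$ and
$$G_\lambda(W,t)=c(t)+\mathrm{Re}\,\mathcal N(W,t+is(W))+\tfrac1\lambda\mathrm{Re}\{iP(W,t)\}.$$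
Then $G_\lambda$ differs from $F$ by $\log\lambda/\lambda$, also in the Lipschitz sense, so it is injective with a good lower bound (Lemma 5). And $X$ differs from $G_\lambda\circ H$ by $o(1/\lambda)$ (Lemma 6).

### 5.2 Two estimates

**Lemma 5.** $\|G_\lambda-F\|_\infty+\mathrm{Lip}_{\mathcal C}(G_\lambda-F)\le C\log\lambda/\lambda$. Consequently $|G_\lambda(a)-G_\lambda(b)|\ge\frac m2|a-b|$ for $\lambda$ large.

*Proof.* Since $R_{\beta(t)}$ is real, $F=c(t)+\mathrm{Re}\,\mathcal N(W,t)$. The term $\frac1\lambda\mathrm{Re}\{iP\}$ has $C^1$ norm $O(1/\lambda)$. Let $g=\mathrm{Re}\{\mathcal N(W,t+is(W))-\mathcal N(W,t)\}$. As $\mathcal N_z$ is bounded, $|g|\le Cs(W)\le C\log\lambda/\lambda$. Off $W=0$ we have $|\nabla s|=(1+\lambda^2|W|^2)^{-1/2}$. Since $\mathcal N(0,z)=0$, $|\mathcal N_z|\le C|W|$. The $W$- and $t$-derivatives of $\mathcal N$ at the two arguments differ by $O(s)$, so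
$$|\nabla g|\le Cs+C|W|(1+\lambda^2|W|^2)^{-1/2}\le C\tfrac{\log\lambda}\lambda+\tfrac C\lambda .$$
Finally $g$ is continuous on $\mathcal C$ and vanishes on $W=0$. A segment in the convex set $\mathcal C$ lies in $\{W=0\}$ or meets it at most once, so integration along segments gives the Lipschitz bound. The consequence follows from Lemma 4, part 1. $\square$

**Lemma 6.** Let $\rho=X-G_\lambda\circ H$. There are $\varepsilon_\lambda\to0$ with $|\rho|\le\varepsilon_\lambda/\lambda$ on $\Omega_\lambda$, and $|\partial_t\rho|+|\partial_s\rho|\le\varepsilon_\lambda\cosh\lambda s$ on each of $\Omega_\lambda\cap\{s\ge0\}$ and $\Omega_\lambda\cap\{s\le0\}$, where $\rho$ is $C^1$ up to $s=0$.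

*Proof.* Let $\partial$ denote $\partial_t$ or $\partial_s$.

**Step 9. The half $s\ge0$.** Here $s(W_0)=s$, so $t+is(W_0)=z$, and
$$|w_-|\le\tfrac1{2\lambda},\quad|w_-|\le|w_+|,\quad|\partial w_\pm|=\lambda|w_\pm|\le\cosh\lambda s,\quad|\partial w_-|\le\tfrac12 .$$
All functions involved are smooth up to $s=0$. By (4), $\rho$ is the sum of four terms. Each must be $o(1/\lambda)$, with derivatives $o(\cosh\lambda s)$.

*First term:* $\mathrm{Re}\,c(z)-c(t)$. Since $c$ is real on the real axis, it is $O(s^2)=O(\log^2\lambda/\lambda^2)$. Its derivatives $\mathrm{Re}\,c'(z)-c'(t)$ and $-\mathrm{Im}\,c'(z)$ are $O(s)$.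

*Second term:* $\mathrm{Re}\,E$. It is $O(\lambda^{-2})$, with derivatives $O(\cosh(\lambda s)\lambda^{-2})$.

*Third term:* $\frac1\lambda\mathrm{Re}\{iP(w_+,z)-iP(W_0,t)-iP^*(w_-,z)\}$. Since $P_w,P_z$ are bounded, $|w_+-W_0|=|w_-|$, $|z-t|=s$ and $P^*(0,z)=0$, it is at most $\frac C\lambda(|w_-|+s)=O(\log\lambda/\lambda^2)$. Its derivatives are at most $\frac C\lambda(1+|\partial w_+|+|\partial w_-|)=O(\cosh(\lambda s)/\lambda)$.

*Fourth term:* $a:=\mathrm{Re}\{\mathcal N(w_+,z)-\mathcal N(W_0,z)+\mathcal N^*(w_-,z)\}$. Write $\mathcal N_w=R_{\beta(z)}(1,-i,0)+Q(w,z)$ with $Q=R_\beta(-q^2,-iq^2,2q)$, so that $|Q|+|Q_z|\le C|w|$. Since $W_0=w_++\overline{w_-}$,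
$$\mathcal N(w_+,z)-\mathcal N(W_0,z)=-\overline{w_-}\,R_{\beta(z)}(1,-i,0)-\overline{w_-}\int_0^1Q(w_++x\overline{w_-},z)\,dx .$$
The vector $(1,i,0)w_--(1,-i,0)\overline{w_-}$ is a vector minus its conjugate, hence purely imaginary. As $R_{\beta(t)}$ is real, $\mathrm{Re}\{R_{\beta(t)}[(1,i,0)w_--(1,-i,0)\overline{w_-}]\}=0$, and we may subtract this zero. Therefore $a=a_1+a_2+a_3$ with
$$a_1=\mathrm{Re}\big\{(R_{\beta(z)}-R_{\beta(t)})[(1,i,0)w_--(1,-i,0)\overline{w_-}]\big\},$$
$$a_2=\mathrm{Re}\big\{\mathcal N^*(w_-,z)-R_{\beta(z)}(1,i,0)w_-\big\},\qquad a_3=-\mathrm{Re}\Big\{\overline{w_-}\int_0^1Q(w_++x\overline{w_-},z)\,dx\Big\}.$$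
For $a_1$: $R_{\beta(z)}-R_{\beta(t)}=O(s)$ with bounded derivatives. So $|a_1|\le Cs|w_-|=O(\log\lambda/\lambda^2)$ and $|\partial a_1|\le C(|w_-|+s)$.
For $a_2$: the function $\mathcal N^*(w,z)-R_\beta(1,i,0)w=\int_0^wQ^*$ vanishes to second order at $w=0$, with $w$-derivative $Q^*=O(|w|)$ and $z$-derivative $O(|w|)$. So $|a_2|\le C|w_-|^2=O(\lambda^{-2})$ and $|\partial a_2|\le C|w_-|=O(1/\lambda)$.
For $a_3$: $|a_3|\le C|w_-|(|w_+|+|w_-|)\le C|w_+w_-|=O(\lambda^{-2})$. Differentiating $\overline{w_-}$ gives at most $C\lambda|w_-|(|w_+|+|w_-|)=O(1/\lambda)$; differentiating the first argument of $Q$ gives at most $C|w_-|\lambda(|w_+|+|w_-|)=O(1/\lambda)$; differentiating the second gives at most $C|w_-|=O(1/\lambda)$.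

Since $\cosh\ge1$, this proves the claim for $s\ge0$.

**Step 10. The half $s\le0$ follows by conjugation.** Conjugating (4) does not change $X=\mathrm{Re}\,\mathcal X$ and gives
$$\overline{\mathcal X}=c(\bar z)+\mathcal N(\overline{w_-},\bar z)+\mathcal N^*(\overline{w_+},\bar z)+\tfrac i\lambda\big[P(\overline{w_-},\bar z)-P^*(\overline{w_+},\bar z)\big]+\bar E,$$
which is (4) with $(z,w_+,w_-,E)$ replaced by $(\tilde z,\tilde w_+,\tilde w_-,\tilde E)=(\bar z,\overline{w_-},\overline{w_+},\bar E)$. Here $\tilde z=t+i|s|$, $|\tilde w_\pm|=\frac1{2\lambda}e^{\pm\lambda|s|}$, $|\partial\tilde w_\pm|=\lambda|\tilde w_\pm|$, $W_0=\tilde w_++\overline{\tilde w_-}$ and $s(W_0)=|s|$. Step 9 used only these relations, so it applies with $|s|$ for $s$. $\square$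

From Lemmas 5 and 6,
$$\sup_{\Omega_\lambda}|X-F\circ H|\le C\log\lambda/\lambda.\tag{6}$$

**Remark (the logarithm in (6) is real if $\kappa>0$).** At $z=0$ we have $\beta'(0)=\kappa$, $q_z=\frac12(f'-\kappa)$ and $q=0$, so $\mathcal N_z(w,0)=\kappa(0,0,w)+(0,0,f-1-\kappa w)=(0,0,f(w)-1)$. Hence $G_\lambda(W,0)-F(W,0)=-s(W)\,\mathrm{Im}f(W)\,e_3+O(s^2)+O(1/\lambda)$. Take $t=0$ and $W_0=iy$ with $y>0$ fixed and small, so that $\mathrm{Im}f(iy)=\kappa y+O(y^3)\ne0$. Then $s(W_0)=\frac1\lambda\mathrm{arcsinh}(\lambda y)$, and by Lemma 6 $|X-F\circ H|$ is at least a constant times $\log\lambda/\lambda$ there.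

### 5.3 Injectivity of $X$

**Proposition 7.** For $\lambda$ large, $X$ is injective on $\Omega_\lambda$.

*Proof.* **Step 11. If $X(a)=X(b)$, then $H(a),H(b)$ are close at scale $1/\lambda$.** Use coordinates $r=\sinh\lambda s$, $\theta=\lambda t$, in which $\Omega_\lambda$ is the rectangle $|r|\le\lambda R_1$, $|\theta|\le2\lambda$. By Lemma 6, on each half,
$$|\partial_r\rho|\le\frac{\varepsilon_\lambda}\lambda,\qquad|\partial_\theta\rho|\le\frac{\varepsilon_\lambda}\lambda\sqrt{1+r^2}.$$
Suppose $X(a)=X(b)$. Then, by Lemma 5,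
$$\tfrac m2|H(a)-H(b)|\le|G_\lambda(H(a))-G_\lambda(H(b))|=|\rho(a)-\rho(b)|\le2\varepsilon_\lambda/\lambda.\tag{7}$$
With $\Delta=\theta_a-\theta_b$, (5) gives
$$\lambda^2|H(a)-H(b)|^2=|r_ae^{-i\theta_a}-r_be^{-i\theta_b}|^2+\Delta^2=(r_a-r_b)^2\cos^2\tfrac\Delta2+(r_a+r_b)^2\sin^2\tfrac\Delta2+\Delta^2 .$$
By (7), $|\Delta|\le4\varepsilon_\lambda/m<1$ for $\lambda$ large.

**Step 12. A lower bound for $|H(a)-H(b)|$ adapted to the bounds on $\rho$.** If $r_ar_b>0$, let $r_*$ be the one of $r_a,r_b$ of smaller modulus; otherwise let $r_*=0$. Then $r_*$ lies between $r_a$ and $r_b$. Put $\ell=|r_*|$; in both cases $|r_a+r_b|\sin$-term is controlled: $|r_a+r_b|\ge2\ell$. Since $|\sin\frac\Delta2|\ge|\Delta|/\pi$ and $\cos\frac\Delta2\ge\cos\frac12\ge\frac2\pi$,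
$$\lambda^2|H(a)-H(b)|^2\ge\tfrac4{\pi^2}\big[(r_a-r_b)^2+(1+\ell^2)\Delta^2\big],$$
so with $c_0=\sqrt2/\pi$
$$\lambda|H(a)-H(b)|\ge c_0\big(|r_a-r_b|+\sqrt{1+\ell^2}\,|\Delta|\big).$$

**Step 13. An upper bound for $|\rho(a)-\rho(b)|$ by a path of the same shape.** Join $a$ to $b$ in the rectangle by moving in $r$ from $r_a$ to $r_*$, then in $\theta$ at $r=r_*$, then in $r$ from $r_*$ to $r_b$. As $\rho$ is continuous and $C^1$ up to $r=0$ from both sides,
$$|\rho(a)-\rho(b)|\le\tfrac{\varepsilon_\lambda}\lambda\big(|r_a-r_b|+\sqrt{1+\ell^2}\,|\Delta|\big)\le\tfrac{\varepsilon_\lambda}{c_0}|H(a)-H(b)|.$$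
With (7), $\frac m2|H(a)-H(b)|\le\frac{\varepsilon_\lambda}{c_0}|H(a)-H(b)|$, so $H(a)=H(b)$ once $\varepsilon_\lambda/c_0<m/2$. Since $H$ is injective, $a=b$. $\square$

## 6. The disks $D_n$ and curvature blow-up along $c$

Let $\lambda=n$ and $X_n=X$, with $n$ large throughout.

**Step 14. Cutting out a domain $\Delta_n$.** Since $H(\partial\Omega_n)\subset\partial\mathcal C$ and the compact set $F(\partial\mathcal C)$ misses $B$, (6) gives $X_n(\partial\Omega_n)\cap B=\emptyset$. By Sard's theorem choose $\rho_n\in(1-\frac1n,1)$ such that $\rho_n^2$ is a regular value of $|X_n|^2$. At $z=0$ we have $|w_\pm|=\frac1{2n}$, so (4) gives $X_n(0)=O(1/n)$. Let $\Delta_n$ be the component of $\{|X_n|\le\rho_n\}$ containing $z=0$. It is a compact connected planar domain with smooth boundary in the interior of $\Omega_n$.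

**Step 15. $\Delta_n$ is a disk.** Suppose $V$ is a bounded component of $\mathbb C\setminus\Delta_n$. As $\mathbb C\setminus\Omega_n$ is connected, unbounded and disjoint from $\Delta_n$, we have $V\subset\Omega_n$. On $\partial V\subset\partial\Delta_n$, $|X_n|=\rho_n$. As $|X_n|^2$ is subharmonic, $|X_n|\le\rho_n$ in $V$. But $\rho_n^2$ is a regular value: near a point of $\partial V$ the set $\{|X_n|\le\rho_n\}$ is a half-disk that belongs to $\Delta_n$, and $|X_n|>\rho_n$ on the other side, where $V$ lies. This is a contradiction. So $\mathbb C\setminus\Delta_n$ is connected, and $\Delta_n$ is a closed disk.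

**Step 16. The embedded minimal disks.** Since $X_n$ is an immersion, $\Delta|X_n|^2=2|\nabla X_n|^2>0$. By the maximum principle $|X_n|<\rho_n$ in the interior of $\Delta_n$. By Step 6 and Proposition 7,
$$D_n=\rho_n^{-1}X_n(\Delta_n)$$
is a smooth compact embedded minimal disk in $B$ with $D_n\cap\partial B=\partial D_n$. As $\rho_n\to1$, the homothety affects neither limits nor boundedness of curvature, so we work with $X_n(\Delta_n)$ below.

**Step 17. The curvature blows up at every point of $c$ in the ball.** Let $I=\{t\in[-2,2]:|c(t)|<1\}$. By Lemma 4, part 4, and $|c(\pm2)|=|F(0,\pm2)|>1$ (part 2), $I$ is an open interval containing $0$. On $s=0$, $w_\pm=O(1/n)$, so (4) gives $X_n(t)=c(t)+O(1/n)$. If $0\in[a,b]\subset I$, then for $n$ large $|X_n|<\rho_n$ on $[a,b]\times\{0\}$; this segment contains $z=0$, so it lies in $\Delta_n$. On $s=0$ also $q_\pm=O(1/n)$, and so $\mathcal X'=R_{\beta(t)}(-i\sin nt,-i\cos nt,1)+O(1/n)$. Hence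
$$X_t=R_\beta e_3+O(\tfrac1n),\qquad X_s=-\mathrm{Im}\,\mathcal X'=R_\beta(\sin nt,\cos nt,0)+O(\tfrac1n),$$
and the unit normal is $R_{\beta(t)}(-\cos nt,\sin nt,0)+O(1/n)$. Over a $t$-interval of length $\pi/n$ the curve $X_n(t)$ has length at most $2\pi/n$ and the normal moves by a chord of length $2-o(1)$. So somewhere on it $|A|\ge n/(2\pi)$ and $|K|=\frac12|A|^2\ge n^2/(8\pi^2)$. Therefore $\sup_{D_n\cap B(c(t),r)}|K_{D_n}|\to\infty$ for every $t\in I$ and $r>0$.

## 7. Sheets away from $c$, and the limit lamination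

### 7.1 Near a point off $c$ the surfaces are graphs over leaves

Let $y_0=F(w_0,t_0)\in\mathrm{Int}(B)$ with $w_0\ne0$. Write $\mathbb D_a=\{|w-w_0|<a\}$ and $Q_a=\mathbb D_a\times(t_0-a,t_0+a)$. Choose $0<\mu<|w_0|/10$ with $\overline{Q_{4\mu}}\subset\mathrm{int}\,\mathcal C$ and $F(\overline{Q_{4\mu}})\subset\mathrm{Int}(B)$. All statements below hold for $n\ge n_0(y_0,\mu)$, with estimates uniform in the point $z$.

**Step 18. Use $w$ as a parameter on the surface.** Let $z=t+is\in\Omega_n$ with $X_n(z)\in F(Q_\mu)$. By (6) and Lemma 4, part 1, $|H(z)-F^{-1}(X_n(z))|\le C\log n/n$, so $H(z)\in Q_{2\mu}$. In particular $|W_0|\ge8\mu$, so $s\ne0$.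

Let $s>0$. Then $|w_+(z)-W_0|=|w_-(z)|\le\frac1{2n}$. For $w\in\mathbb D_{3\mu}$,
$$\Big|\frac w{w_+(z)}-1\Big|\le\frac{5\mu+1/(2n)}{8\mu-1/(2n)}<0.7,$$
so with the principal logarithm
$$z'(w)=z+\tfrac in\log\big(w/w_+(z)\big)$$
is holomorphic on $\mathbb D_{3\mu}$, $w_+(z'(w))=w$ and $|z'(w)-z|\le C/n$. Its values are in the interior of $\Omega_n$: $|\mathrm{Re}\,z'-t_0|<3\mu$, hence $|\mathrm{Re}\,z'|<2$; and for $s'=\mathrm{Im}\,z'$ we have $e^{ns'}/(2n)=|w|\ge7\mu>\frac1{2n}$, so $s'>0$ and $\sinh(ns')/n<|w|\le|w_0|+3\mu<R_1$. Since $|w_-(z'(w))|=\frac1{4n^2|w|}$, we have $H(z'(w))=(w,t)+O(1/n)$, and (6) gives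
$$X_n(z'(w))=F(w,t)+O(\log n/n)\quad\text{uniformly on }\mathbb D_{3\mu}.\tag{8}$$

Let $s<0$. The same holds with $\overline{w_-(z)}=-\frac i{2n}e^{-in\bar z}$ in place of $w_+(z)$. Put $z'(w)=\overline{\bar z+\frac in\log\big(w/\overline{w_-(z)}\big)}$. Then $\overline{w_-(z'(w))}=w$ and $|w_+(z'(w))|=\frac1{4n^2|w|}$. This $z'$ is antiholomorphic, its values are in the interior of $\Omega_n$ by the same estimates with $|s'|$ for $s'$, and (8) follows.

**Step 19. The surface is locally a graph over a leaf, smoothly close to it.** In both cases both sides of (8) are harmonic in $w$. So their difference tends to $0$ in $C^\infty(\overline{\mathbb D_{5\mu/2}})$. Write $F^{-1}(X_n(z'(w)))=(\omega(w),\tau(w))$; then $\omega-w\to0$ and $\tau-t\to0$ in $C^\infty(\overline{\mathbb D_{5\mu/2}})$. So on $\mathbb D_{5\mu/2}$ the map $\omega$ is injective, with smooth inverse, and its image contains $\mathbb D_{2\mu}$. With $Z(z)=z'\big(\omega^{-1}(\mathbb D_{2\mu})\big)$, the set $F^{-1}X_n(Z(z))$ is the graph $\Gamma(z)$ of $h=\tau\circ\omega^{-1}:\mathbb D_{2\mu}\to\mathbb R$,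 and $h-t\to0$ in $C^\infty$. It lies in $Q_{3\mu}$, because $|t-t_0|<2\mu$, and $F(\Gamma(z))$ has uniformly bounded curvature. The open connected set $Z(z)$ contains $z$: indeed $z=z'(w^0)$ with $w^0=w_+(z)$ (respectively $\overline{w_-(z)}$), which is in $\mathbb D_{5\mu/2}$, and $\omega(w^0)\in\mathbb D_\mu$ because $X_n(z)\in F(Q_\mu)$.

**Step 20. Two such graphs coincide or are disjoint.** Let $h_1,h_2$ be two such functions, from $Z_1,Z_2$, with $h_1(w)=h_2(w)$. By injectivity of $X_n$ the common point has a unique preimage $\zeta$, and $\zeta\in Z_1\cap Z_2$. The $w$-coordinate of $F^{-1}\circ X_n$ is a local diffeomorphism at $\zeta$. So for $\tilde w$ near $w$ there is $\tilde\zeta\in Z_1\cap Z_2$ near $\zeta$ with this coordinate equal to $\tilde w$, and $F^{-1}X_n(\tilde\zeta)$ is on both graphs: $h_1(\tilde w)=h_2(\tilde w)$. Hence $\{h_1=h_2\}$ is open and closed in $\mathbb D_{2\mu}$.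

**Step 21. Which graphs belong to $X_n(\Delta_n)$.** The image $X_n(Z(z))$ lies in $F(\overline{Q_{4\mu}})$, a compact subset of $\mathrm{Int}(B)$, so $|X_n|<\rho_n$ on the connected set $Z(z)$, and $Z(z)\subset\Delta_n$ or $Z(z)\cap\Delta_n=\emptyset$. Distinct graphs have disjoint sets $Z$ by Step 20. Since $z'$ is injective with $|dz'/dw|=\frac1{n|w|}$ (respectively $|dz'/d\bar w|$), each $Z$ has area at least $c/n^2$ with $c=c(\mu,w_0)>0$. So there are finitely many graphs. Therefore $X_n(\Delta_n)\cap F(Q_\mu)$ is the intersection with $F(Q_\mu)$ of finitely many pairwise disjoint $F$-images of graphs over $\mathbb D_{2\mu}$, each contained in $X_n(\Delta_n)$ and $C^\infty$-close to a plaque $F(\mathbb D_{2\mu}\times\{t\})$.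

### 7.2 The limit

**Step 22. A convergent subsequence.** Cover $\mathrm{Int}(B)\setminus c$ by countably many boxes $F(Q_\mu)$ as above. In each box let $T_n\subset[t_0-3\mu,t_0+3\mu]$ be the finite set of values $h(w_0)$ of the graphs in $X_n(\Delta_n)$ meeting $F(Q_\mu)$. Passing to a diagonal subsequence, in every box $T_n$ converges in the Hausdorff sense to a compact set $T$, or is eventually empty (then $T=\emptyset$). Let $M\subset\mathrm{Int}(B)\setminus c$ be the set of limits of sequences $y_n\in X_n(\Delta_n)$. We claim that in every box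
$$M\cap F(Q_\mu)=F\big(\mathbb D_\mu\times(T\cap(t_0-\mu,t_0+\mu))\big).\tag{9}$$
If $y=\lim y_n$ is in the open box, then $y_n$ is in it for large $n$ and lies on a graph $h_n$ with $h_n(w_0)\in T_n$. As the $h_n$ are uniformly close to constants, the $t$-coordinate of $y$ is in $T$. The same argument applies to subsequential limits, so these are also described by the right side of (9). Conversely, if $t\in T\cap(t_0-\mu,t_0+\mu)$ and $h_n(w_0)\to t$ with $h_n(w_0)\in T_n$, then $F(w,h_n(w))\in X_n(\Delta_n)$ converges to $F(w,t)$ for every $w\in\mathbb D_\mu$. So $M$ is also the set of subsequential limits, and in each box the convergence is smooth, as disjoint graphs over plaques.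

**Step 23. The limit consists of whole leaves.** By (9), $M$ is relatively closed in $\mathrm{Int}(B)\setminus c$ and is locally a union of plaques of $\{L_t\}$. The set $\Omega_t^0\setminus\{0\}$ is connected, and $\{w\in\Omega_t^0\setminus\{0\}:F(w,t)\in M\}$ is open and closed in it. So
$$M=\bigcup_{t\in A^*}F\big((\Omega_t^0\setminus\{0\})\times\{t\}\big)$$
for a set $A^*\subset J:=\{t:\Omega_t^0\ne\emptyset\}$. Moreover $A^*$ is relatively closed in $J$: if $A^*\ni t_j\to t\in J$, choose $w\in\Omega_t^0\setminus\{0\}$; then $w\in\Omega_{t_j}^0$ for large $j$, so $F(w,t)=\lim F(w,t_j)\in M$ and $t\in A^*$.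

**Step 24. $\mathcal L=\{L_t\cap\mathrm{Int}(B):t\in A^*\}$ is a minimal lamination.** Since $F$ is a diffeomorphism and $A^*$ is closed in $J$, the union is relatively closed in $\mathrm{Int}(B)$. The leaves are connected because $\Omega_t^0$ is convex. For the local structure at $p=F(w_p,t_p)$, take coordinates $(x,x_3)$ at $p$ with $T_pL_{t_p}=\{x_3=0\}$. The map $(w,t)\mapsto(x(F(w,t)),t)$ is a local diffeomorphism at $(w_p,t_p)$. So, for small $r$ and $|t-t_p|<\epsilon$, the leaves $L_t$ near $p$ are graphs over $\{|x|<r\}$ of functions depending smoothly on $t$, contained in $\mathrm{Int}(B)$ and with gradient at most $\frac1{10}$, since the gradient vanishes at $x=0$, $t=t_p$. After shrinking $r$ once more with $\epsilon$ fixed, all points of the cylinder $\{|x|<r,|x_3|<r/2\}$ have $F^{-1}$-coordinates in this neighborhood with $|t-t_p|<\epsilon$, so they lie on these graphs. Those with $t\in A^*$ are the plaques.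

**Step 25. $I\subset A^*$, so every point of $c(I)$ is on a leaf.** For $t_1\in I$ fix $\mu\in(0,\frac12]$ with $F(\{|w|\le2\mu\}\times\{t_1\})\subset\mathrm{Int}(B)$. By (6), for large $n$ the segment $\{t=t_1,\ |W_0|\le\mu\}\subset\Omega_n$ lies in $\{|X_n|<\rho_n\}$. It contains $(t_1,0)$, which is in $\Delta_n$ by Step 17, so the segment lies in $\Delta_n$. At its endpoint with $s>0$ we have $|W_0|=\mu$, and along a subsequence the image converges to $F(w_1,t_1)$ with $|w_1|=\mu$. This point is not on $c$ and lies in $M$, so $t_1\in A^*$.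

**Conclusion of the proof of Theorem A.** By Step 21 the curvatures of $D_n$ are locally bounded in $\mathrm{Int}(B)\setminus c$; by Step 17 they blow up at every point of $c(I)=c\cap\mathrm{Int}(B)$. So $S(\mathcal L)=c(I)$, and by Step 22 $D_n\to\mathcal L$ smoothly on compact subsets of $\mathrm{Int}(B)\setminus S(\mathcal L)$. The set $c(I)$ is a connected real-analytic arc parametrized by arc length, orthogonal to the leaves, with $c(0)=0$ and, by Step 1, $\lim_{t\to0}\|c'(t)-c'(0)\|/|t|=\|c''(0)\|=\kappa$. Since $0\in I\subset A^*$, the leaf through $0$ is $L_0\cap\mathrm{Int}(B)$, the flat unit disk. With $\kappa\in(1,2)$, Conjecture 1.1 is false. $\blacksquare$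

## 8. The positive Jacobi function on the leaf through the origin

We now prove Theorem B, so $D_n,\mathcal L,S(t)$ are as in Conjecture 1.1, and we use that $S$ is a $C^1$ curve of points of $\mathcal L$ orthogonal to the leaves. Recall that the mean curvature of the normal graph of $u$ over a minimal surface has linearization $\Delta u+|A|^2u$ at $u=0$; solutions of $\Delta U+|A|^2U=0$ are called Jacobi functions. On a plane they are the harmonic functions. On any minimal surface the component $\nu_3$ of the unit normal is one, because vertical translations preserve minimality.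

Choose coordinates with $S'(0)=e_3$; then $T_0L_0=\{x_3=0\}$, and $S(t)=(x_t,t+o(t))$ with $x_t=o(t)$. Let $L_t$ be the leaf through $S(t)$, and let $\pi:\hat L\to L_0$ be the universal cover with unit normal $\nu$, $\nu(\hat0)=e_3$. The surface $\hat L$ is simply connected, and it is not compact: on a compact surface the coordinate functions, being harmonic, would be constant. So there is a diffeomorphism $\hat L\cong\mathbb R^2$ taking $\hat0$ to $0$.

### 8.1 Nearby leaves as normal graphs

**Definition (leafwise function).** A smooth function $u$ on a connected open set $V\subset\hat L$ is *leafwise* if $p\mapsto\pi(p)+u(p)\nu(p)$ takes values in one leaf and is continuous for the topology of that leaf.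

The function $u\equiv0$ is leafwise. For the lamination by horizontal disks at heights in $T$ (Section 1.1), with $0\in T$ and $L_0$ at height $0$, the leafwise functions are constants with values in $T$.

**Lemma 8.** Each $p\in\hat L$ has a connected open neighborhood $V_p$ and constants $\varepsilon_p>0$, $C_{p,k}$ with the following property. Let $p'\in V_p$, $|a|<\varepsilon_p$ and $y=\pi(p')+a\nu(p')\in\mathcal L$. Then there is a leafwise $u$ on $V_p$ with $u(p')=a$ and $\|u\|_{C^k(V_p)}\le C_{p,k}|a|$ for all $k$, and $u$ is identically zero or nowhere zero. Every leafwise function near $p'$ with value $a$ at $p'$ coincides with $u$ near $p'$.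

*Proof.* **Step 26. Differences of plaques are controlled by one value.** Work in the cylinder at $\pi(p)$, with radius $r$, oriented so that $\nu(p)$ points up. Let $v$ be the function of the plaque through $\pi(p)$, which is contained in $L_0$. Since that plaque is simply connected, it lifts to $\hat L$ through $p$; let $V_p$ be the lift of the part over $\{|x|<r/8\}$, with coordinate $x$. There $\nu=(\nu_h,\nu_3)=(-\nabla v,1)/\sqrt{1+|\nabla v|^2}$. If $\varepsilon_p\le r/16$, the point $y$ has $|x|<r/4$ and $|x_3|<r/2$, so it lies on a plaque, with function $v_\alpha$ on $\{|x|<r\}$. Put $d=v_\alpha-v$. Plaques are equal or disjoint, so $d$ is identically zero or nowhere zero. Subtracting the two minimal surface equations $\mathrm{div}(\nabla v/\sqrt{1+|\nabla v|^2})=0$ in divergence form gives a linear equation $\partial_i(a_{ij}\partial_jd)=0$. It is uniformly elliptic because the gradients are at most $\frac1{10}$, and by the interior estimates for the minimal surface equation its coefficients are bounded in every $C^k$ on $\{|x|<3r/4\}$.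 The Harnack inequality and interior Schauder estimates give
$$\|d\|_{C^k(\{|x|<r/2\})}\le C_k\inf_{\{|x|<r/2\}}|d| .\tag{10}$$
Let $x''$ be the horizontal position of $y$ and $x'$ that of $\pi(p')$. The distance of $y$ from $(x',v(x'))$ is $|a|$, so $|d(x'')|\le|a|+|v(x')-v(x'')|\le2|a|$. Hence $\|d\|_{C^k(\{|x|<r/2\})}\le2C_k|a|$.

**Step 27. Pass from vertical to normal graphs.** Let $\varepsilon_p$ be so small that $2\sup_{\{|x|<r/2\}}|d|\le r/8$. For $|x|<r/8$, $|u|\le r/8$ consider
$$\psi(x,u)=v(x)+u\nu_3(x)-v_\alpha(x+u\nu_h(x)),$$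
which vanishes exactly when $(x,v(x))+u\nu(x)$ is on the graph of $v_\alpha$. Since $\nu_3>0.99$ and $|\nu_h|,|\nabla v_\alpha|\le0.1$, we have $\partial_u\psi=\nu_3-\nabla v_\alpha\cdot\nu_h\ge\frac12$; and $\psi(x,0)=-d(x)$. So for each $x$ there is exactly one zero $u(x)$ in $|u|\le r/8$, it satisfies $|u(x)|\le2|d(x)|$, and it has the sign of $d(x)$. By the implicit function theorem $u$ is smooth. It is leafwise, since its normal graph is in one plaque. It is identically zero or nowhere zero, as $d$ is. Since $\psi(x',a)=0$, uniqueness gives $u(p')=a$.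

For the derivatives write $\psi=\mathcal A(x,u)-d(x+u\nu_h(x))$ with $\mathcal A(x,u)=v(x)+u\nu_3-v(x+u\nu_h)$ and $\mathcal A(x,0)=0$. So every pure $x$-derivative of $\psi$ at $(x,u(x))$ is $O(|u|)+O(\|d\|_{C^k})=O(|a|)$. Differentiate $\psi(x,u(x))=0$ $k$ times and solve for the $k$-th derivatives of $u$, whose coefficient is $\partial_u\psi\ge\frac12$. Every other term is a pure $x$-derivative of $\psi$, or contains a derivative of $u$ of order between $1$ and $k-1$. By induction, all are $O(|a|)$.

**Step 28. Local uniqueness.** Let $\tilde u$ be leafwise near $p'$ with $\tilde u(p')=a$. Its normal graph passes through $y$, which is on the plaque of $v_\alpha$. This plaque is open in its leaf, so by continuity the normal graph of $\tilde u$ stays in it near $p'$. Then $\psi(x,\tilde u(x))=0$, and $\tilde u=u$ near $p'$. $\square$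

If two leafwise functions on a connected open set agree at one point, and their values are in the range where Lemma 8 applies, then they agree everywhere: the set of agreement is closed, and open by Lemma 8.

**Step 29. Continuation over large parts of $\hat L$.** By the inverse function theorem, for small $|t|$ we can write $S(t)=\pi(p_t)+a_t\nu(p_t)$ with $p_t\to\hat0$ and $a_t\to0$. For small $t\ne0$ we have $a_t\neq0$: the plaque of $L_0$ through $0$ has height $O(|x_t|^2)=o(t)$ over $x_t$, while $S(t)$ has height $t+o(t)$, so $S(t)$ is not on it. Lemma 8 at $p=\hat0$ gives a leafwise $u_t$ near $\hat0$, nowhere zero, whose normal graph is in $L_t$, with $u_t\to0$.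

Identify $\hat L$ with $\mathbb R^2$ and let $D_\rho=\{|x|<\rho\}$; fix an integer $R\ge1$. Cover $\overline{D_{R+2}}$ by finitely many $V_{p_i}$, with $p_1=\hat0$ among the centers, and let $\varepsilon>0$ be the least of the $\varepsilon_{p_i}$ and $C\ge1$ the largest of the $C_{p_i,0}$. By Lebesgue's number lemma there is an integer $K$ such that every ball $B(x,2/K)$ (in the plane $\mathbb R^2$) with $|x|\le R$ lies in some $V_{p_i}$, and $B(0,2/K)\subset V_{\hat0}$. Let $|t|$ be so small that $C^{RK+1}|u_t(\hat0)|<\varepsilon$ and $\sup_{V_{\hat0}}|u_t|<\varepsilon$. Suppose that for some $1\le j<RK$ the function $u_t$ is defined on $D_{j/K}$, leafwise and nowhere zero, with $|u_t|\le C^j|u_t(\hat0)|$; for $j=1$ this holds by Lemma 8. For $x\in D_{j/K}$ let $u^x$ be the leafwise function on $B(x,2/K)$ with $u^x(x)=u_t(x)$. It is nowhere zero and $|u^x|\le C|u_t(x)|\le C^{j+1}|u_t(\hat0)|$. On the convex set $B(x,2/K)\cap D_{j/K}$ it agrees with $u_t$. If $B(x,2/K)$ and $B(x',2/K)$ meet, then $|x-x'|<4/K$, so the midpoint of $x,x'$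 lies in both balls and in $D_{j/K}$. There $u^x=u_t=u^{x'}$, so $u^x=u^{x'}$ on the convex intersection of the balls. Hence the $u^x$ fit together to a leafwise, nowhere zero extension of $u_t$ to $D_{(j+1)/K}$, with $|u_t|\le C^{j+1}|u_t(\hat0)|$. After $RK-1$ extensions, $u_t$ is defined on $D_R$, and Lemma 8 gives
$$\|u_t\|_{C^k(D_R)}\le C_{R,k}\,|u_t(\hat0)|\qquad\text{for all }k.\tag{11}$$

### 8.2 The limit function and $\Lambda$

**Step 30. Construction of $U$.** Take $t_j\to0$, $t_j\ne0$, such that $\|S'(t_j)-S'(0)\|/|t_j|\to\Lambda$ (a priori $\Lambda\le\infty$). On $D_R$ both $u_t$ and $0$ solve the equation for minimal normal graphs. Writing the difference of the equations as an integral over $\tau\in[0,1]$ of the linearizations at $\tau u_t$, we see that $u_t$ solves a linear elliptic equation whose coefficients converge smoothly to those of $\Delta+|A|^2$, since $u_t\to0$ in $C^\infty(D_R)$ by (11). By (11) the quotients $u_{t_j}/u_{t_j}(\hat0)$, which are positive because $u_t$ has no zero, are bounded in every $C^k(D_R)$.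 By the Arzelà–Ascoli theorem and a diagonal choice over $R\to\infty$ (the functions $u_t$ for different $R$ agree, by uniqueness), a subsequence converges smoothly on compact sets to a function $U$ on $\hat L$ with
$$\Delta U+|A|^2U=0,\qquad U\ge0,\qquad U(\hat0)=1 .$$
By the strong maximum principle, $U>0$.

**Step 31. Vertical differences have the limit $U/\nu_3$.** In the cylinder at $0$, let $v$ be the function of the plaque of $L_0$ through $0$, with $v(0)=0$, $\nabla v(0)=0$, and let $v_t$ be that of the plaque through $S(t)$. Put $\omega_t=v_t-v$ and $W=\sqrt{1+|\nabla v|^2}=1/\nu_3$. For small $x$ and $x'=x+u_t\nu_h$, with $u_t$ taken at the point of $\hat L$ over $x$,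
$$\omega_t(x')=v(x)+u_t\nu_3-v(x')=u_t(\nu_3-\nabla v\cdot\nu_h)+O(u_t^2)=\frac{u_t}{\nu_3}+O(u_t^2),$$
since $\nu_3-\nabla v\cdot\nu_h=(1+|\nabla v|^2)/W=W$. At $x=0$ we have $\nu_h=0$, so $\omega_t(0)=u_t(\hat0)$. By (10), $\|\omega_t\|_{C^2}\le C|\omega_t(0)|$ near $0$, and $x'-x=O(|u_t|)$. So $\omega_{t_j}/\omega_{t_j}(0)\to U/\nu_3$ pointwise near $0$ and, by the $C^2$ bound, in $C^1$. Since $\nu_3=1+O(|x|^2)$, $\nabla(U/\nu_3)(0)=\nabla U(\hat0)$. (Check: for vertical translates $\omega_t=t$ we get $U=\nu_3$ and $U/\nu_3=1$.)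

**Step 32. Computation of $\Lambda$: proof of part 1.** As $S'(t)\to e_3$ is a unit normal of $L_t$ at $S(t)$, we have $S'(t)=(-\nabla v_t,1)/\sqrt{1+|\nabla v_t|^2}$ at $x_t$. So
$$\|S'(t)-S'(0)\|=(1+o(1))|\nabla v_t(x_t)|,\qquad\nabla v_t(x_t)=\nabla\omega_t(x_t)+O(|x_t|)=\nabla\omega_t(x_t)+o(t),$$
and $\omega_t(x_t)=t+o(t)-v(x_t)=t+o(t)$. Since $x_{t_j}\to0$, Step 31 gives
$$\Lambda=\lim_j\frac{|\nabla\omega_{t_j}(x_{t_j})|}{|\omega_{t_j}(x_{t_j})|}=\frac{|\nabla U|(\hat0)}{U(\hat0)},$$
which in particular is finite. This proves part 1.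

### 8.3 The universal bound: part 2

**Step 33. Intrinsic balls of radius less than $1$ are relatively compact.** Let $r<1$. Points of $\hat L$ at intrinsic distance less than $r$ from $\hat0$ project into $B(0,r)$. Cover the compact set $\mathcal L\cap\overline{B(0,r)}$ by finitely many half-size cylinders $\{|x|<r_i/2,\ |x_3|<r_i/4\}$ of lamination cylinders of radii $r_i$. If $\pi(p)$ is in such a half-size cylinder, a path in $\hat L$ from $p$ of length less than $r_i/4$ projects into the part over $\{|x|\le3r_i/4\}$ of the plaque through $\pi(p)$, which is compact and lifts to $\hat L$. So with $r_0=\min r_i/5$, for each $p$ at distance less than $r$ from $\hat0$ the closed intrinsic ball of radius $r_0$ about $p$ is compact. Suppose the ball of radius $\rho<r$ about $\hat0$ is relatively compact, and choose in it a finite set of points $p_i$ such that every point of it is within $r_0/4$ of some $p_i$. A point at distance less than $\rho+r_0/2$ from $\hat0$ is, along a nearly shortest path, at distance at most $\frac{5}{8}r_0$ from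 a point of that ball, hence at distance less than $r_0$ from some $p_i$. So the ball of radius $\rho+r_0/2$ is relatively compact too. Starting from a small $\rho$, finitely many repetitions reach $r$.

**Step 34. $\hat L$ is stable.** For $\phi$ smooth with compact support, multiply the equation of $U$ by $\phi^2/U$ and integrate by parts:
$$\int|A|^2\phi^2=\int\Big(2\frac\phi U\nabla\phi\cdot\nabla U-\frac{\phi^2}{U^2}|\nabla U|^2\Big)\le\int|\nabla\phi|^2 .$$
Schoen's estimate says that for a stable two-sided immersed minimal surface in $\mathbb R^3$ in which the intrinsic ball of radius $R$ about $p$ is relatively compact, $|A|(p)\le C/R$ with $C$ universal. If $p$ is at distance less than $\frac12$ from $\hat0$, the ball of radius $\frac14$ about $p$ is contained in that of radius $\frac34$ about $\hat0$, which is relatively compact by Step 33. So $|A|\le C_1$ with $C_1$ universal on the intrinsic ball of radius $\frac12$ about $\hat0$.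

**Step 35. A graph of universal size, and the gradient bound.** Let $s_0=\min(\frac14,\frac1{4C_1})$. Along a path of length less than $s_0$ from $\hat0$ the normal moves by at most $\frac14$, so on the intrinsic ball of radius $s_0$ we have $|\nu-e_3|\le\frac14$ and hence $\nu_3=1-\frac12|\nu-e_3|^2>\frac12$. Vertical projection is therefore a local diffeomorphism there and shrinks lengths by a factor at least $\nu_3>\frac12$. Each ray from $0$ in the plane of length less than $s_0/2$ lifts to a path from $\hat0$, since the lift has length less than $s_0$ and stays in a compact set. These lifts define a section over the disk of radius $s_0/2$. So a neighborhood of $\hat0$ is a minimal graph over a planar disk of universal radius with universally bounded gradient. By the interior estimates for the minimal surface equation all higher derivatives are controlled on a smaller disk. In these coordinates $\Delta U+|A|^2U=0$ is uniformly elliptic with controlled coefficients, and the Harnack inequality together with Schauder estimates gives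 $|\nabla U|(\hat0)\le C\,U(\hat0)$ with $C$ universal. This proves part 2.

### 8.4 Flat $L_0$ and flat leaves: parts 3 and 4

**Step 36. Part 3.** If $L_0$ is flat, it is a flat unit disk by Lemma 1. It is simply connected and $A=0$, so $U$ is a positive harmonic function on the unit disk, and Lemma 3 gives $\Lambda\le2$. Theorem A gives examples with flat $L_0$ and $\Lambda=\kappa$ for every $\kappa<2$, so $2$ is the best constant in this class.

**Step 37. Part 4.** The bound $\Lambda\le1$ is Proposition 2. It can also be read off from $U$: here $v=0$ and the $v_t$ are affine, so by Step 31 $U$ is affine near $0$, hence, by unique continuation, on the whole unit disk; being positive there, $U=1+b\cdot x$ with $|b|\le1$. For the optimality take $0\le\kappa<1$ and $f=1+\kappa w$ in Sections 3–7. This $f$ satisfies (1), because $\mathrm{Re}f\ge1-\kappa>0$ on $|w|\le1$. Then $q\equiv0$, all leaves are flat, and $\Lambda=\kappa$. So $1$ is the best constant in this class. $\blacksquare$
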